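# Norms with the fixed point property are dense among the equivalent norms of $\ell_1$

## 1. Weak* compact sets in $(\ell_1,\|\cdot\|_1)$

Write $\|\cdot\|=\|\cdot\|_1$ for the usual norm of $\ell_1$ and $e_1,e_2,\dots$ for the unit vectors. If $q$ is a norm on $\ell_1$ and $C\subset\ell_1$, a map $T:C\to C$ is *nonexpansive for $q$* if $q(Tx-Ty)\le q(x-y)$ for all $x,y\in C$. We ask when such a $T$ must have a fixed point, and we begin with a case in which the answer takes three lines.

Recall that $\ell_1=c_0^*$, with pairing $\langle x,c\rangle=\sum_kx_kc_k$. On bounded sets, weak* convergence is coordinatewise convergence, because the finitely supported vectors are dense in $c_0$. By Banach–Alaoglu and the separability of $c_0$, every bounded sequence in $\ell_1$ has a weak* convergent subsequence. For example $e_n\to0$ weak*, although $\|e_n\|=1$ for all $n$.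

For $k\ge1$ let
$$R_kx=(0,\dots,0,x_k,x_{k+1},\dots),\qquad Q_k=I-R_k ,$$
so that $R_1=I$, and $Q_k$ keeps the coordinates with index less than $k$.

**Lemma 1 (splitting).** Let $(x_n)$ be bounded in $\ell_1$, $x_n\to x_*\in\ell_1$ coordinatewise and $\|x_n-x_*\|\to r$. Then for all $y\in\ell_1$ and $k\ge1$
$$\lim_n\|R_k(x_n-y)\|=r+\|R_k(x_*-y)\|.$$

*Proof.* Put $u_n=x_n-x_*$ and $w=R_k(x_*-y)$, so $R_k(x_n-y)=R_ku_n+w$. For every $l$ we have $\|Q_lu_n\|\to0$, since only finitely many coordinates are involved; hence $\|R_lu_n\|\to r$. The upper bound is the triangle inequality: $\|R_ku_n+w\|\le\|u_n\|+\|w\|\to r+\|w\|$. For the lower bound let $\delta>0$ and choose $l\ge k$ with $\|R_lw\|<\delta$. The norm is additive over the coordinates $\ge l$ and the coordinates in $[k,l)$, and $w$ lives on $[k,\infty)$. So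
$$\|R_ku_n+w\|\ge\big(\|R_lu_n\|-\|R_lw\|\big)+\big(\|Q_lw\|-\|Q_lu_n\|\big)\ge\|R_lu_n\|-\delta+\|Q_lw\|-\|Q_lu_n\| .$$
The right side tends to $r-\delta+\|Q_lw\|\ge r+\|w\|-2\delta$. Now let $\delta\downarrow0$. $\square$

**Lemma 2 (approximate fixed points).** Let $q$ be a norm equivalent to $\|\cdot\|$, let $B\ne\emptyset$ be closed, bounded and convex, and let $T:B\to B$ be nonexpansive for $q$. Then there are $x_n\in B$ with $q(x_n-Tx_n)\to0$.

*Proof.* Fix $b\in B$. For $\lambda\in(0,1)$ the map $(1-\lambda)T+\lambda b$ sends $B$ into $B$ by convexity, and it is a contraction for $q$ with constant $1-\lambda$. As $B$ is complete, the map has a fixed point $x_\lambda$. Then $x_\lambda-Tx_\lambda=\lambda(b-Tx_\lambda)$, so $q(x_\lambda-Tx_\lambda)\le\lambda\operatorname{diam}_q(B)\to0$ as $\lambda\downarrow0$. $\square$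

**Proposition 1 (the easy case).** Let $C\subset\ell_1$ be nonempty, convex and weak* compact, and let $T:C\to C$ be nonexpansive for $\|\cdot\|_1$. Then $T$ has a fixed point.

*Proof.* A weak* compact set is bounded and norm closed, so Lemma 2 gives $x_n\in C$ with $\|x_n-Tx_n\|\to0$. Pass to a subsequence so that $x_n\to x_*$ coordinatewise and $\|x_n-x_*\|\to r$. Since $C$ is weak* compact, $x_*\in C$. Now
$$\|x_n-Tx_*\|\le\|x_n-Tx_n\|+\|Tx_n-Tx_*\|\le\|x_n-Tx_n\|+\|x_n-x_*\|\to r,$$
while by Lemma 1 the left side tends to $r+\|x_*-Tx_*\|$. Hence $Tx_*=x_*$. $\square$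

The proof looks at the function $y\mapsto\lim_n\|x_n-y\|=r+\|x_*-y\|$, which $T$ does not increase, and uses two facts: its unique minimizer is the weak* limit $x_*$, and $x_*$ lies in $C$.

What changes if $C$ is only closed, bounded and convex? Let
$$\Delta=\{x\in\ell_1:x_k\ge0,\ \textstyle\sum_kx_k=1\},\qquad Sx=(0,x_1,x_2,\dots).$$
Then $\Delta$ is closed, bounded and convex, $S(\Delta)\subset\Delta$, and $S$ is an isometry for $\|\cdot\|$. A fixed point of $S$ satisfies $x_1=0$ and $x_{k+1}=x_k$, so it is $0\notin\Delta$. Thus the conclusion itself fails. The approximate fixed points $x_n=\frac1n(e_1+\dots+e_n)$ satisfy $\|x_n-Sx_n\|=\frac1n\|e_1-e_{n+1}\|=\frac2n$, and their weak* limit $0$ has left $\Delta$.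

## 2. All closed convex sets and all equivalent norms

Let $\mathcal P(\ell_1)$ be the set of all norms on $\ell_1$ equivalent to $\|\cdot\|_1$, with the metric
$$\rho(p,q)=\sup\{|p(x)-q(x)|:\|x\|_1\le1\}.$$

**Definition.** A norm $p\in\mathcal P(\ell_1)$ has the *fixed point property* (FPP) if for every nonempty, closed, bounded, convex $C\subset\ell_1$, every $T:C\to C$ that is nonexpansive for $p$ has a fixed point. The set of these norms is $\mathcal P_{FPP}(\ell_1)$.

By the shift example, $\|\cdot\|_1\notin\mathcal P_{FPP}(\ell_1)$. The following facts are known. The set $\mathcal P_{FPP}(\ell_1)$ is nonempty; for example, P.K. Lin's renorming of $\ell_1$ has the FPP. It is neither open nor closed in $\mathcal P(\ell_1)$, and its complement is dense. The problem, whose source is the paper "Rays of equivalent norms with the fixed point property in some nonreflexive Banach spaces", is whether $\mathcal P_{FPP}(\ell_1)$ is itself dense: can every equivalent norm be approximated, uniformly on the unit ball, by norms with the FPP?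 The answer is yes, by an explicit formula. Put
$$\gamma_k=1-2^{-k},\qquad N(x)=\sup_k\gamma_k\|R_kx\|,\qquad|x|=\Big(\sum_k4^{-k}|x_k|^2\Big)^{1/2}.$$
For instance $|e_m|=2^{-m}$. Moreover $N(e_m)=\gamma_m$, since $R_ke_m=e_m$ for $k\le m$ and $R_ke_m=0$ for $k>m$. So $N$ charges more for mass that sits further to the right, and $|\cdot|$ charges less. Because $R_1=I$, $\gamma_1=\frac12$ and $|x|\le\sum_k2^{-k}|x_k|$,
$$\tfrac12\|x\|\le N(x)\le\|x\|,\qquad|x|\le\tfrac12\|x\|\le N(x).\tag{1}$$

**Theorem 1.** Let $p\in\mathcal P(\ell_1)$ and $\varepsilon>0$. The norm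
$$q(x)=\Big(\big(p(x)+\varepsilon N(x)\big)^2+\varepsilon^2|x|^2\Big)^{1/2}$$
is equivalent to $\|\cdot\|_1$, satisfies $p\le q\le p+2\varepsilon\|\cdot\|_1$ (so $\rho(p,q)\le2\varepsilon$), and has the FPP. Hence $\mathcal P_{FPP}(\ell_1)$ is dense in $\mathcal P(\ell_1)$.

All assertions except the FPP are immediate. The number $q(x)$ is the Euclidean norm of the vector $(p(x)+\varepsilon N(x),\varepsilon|x|)\in\mathbb R^2$, whose entries are norms of $x$, so $q$ is a norm. By (1), $p\le q\le p+\varepsilon N+\varepsilon|\cdot|\le p+2\varepsilon\|\cdot\|$, and so $q$ is equivalent to $\|\cdot\|$.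

Since the complement of $\mathcal P_{FPP}(\ell_1)$ is dense too, Theorem 1 shows that $\mathcal P_{FPP}(\ell_1)$ is dense with empty interior; its topological boundary is all of $\mathcal P(\ell_1)$. Section 9 proves a version for subspaces of $\ell_1$-sums of finite-dimensional spaces (Theorem 2).

## 3. The simplex and the shift against the terms $|\cdot|$ and $N$

Suppose $(x_n)$ is a sequence of approximate fixed points for a $q$-nonexpansive $T$. As in Proposition 1, look at $\varphi(y)=\lim_nq(x_n-y)$ and its sublevel sets, which $T$ maps into themselves. Let us see what each term of $q$ can and cannot do.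

**Example 1 (the Hilbertian term alone).** A first attempt is to make the norm rotund by a small Hilbertian term, so that the near-minimizers of $\varphi$ concentrate at one point. Take $p=\|\cdot\|$ and $q_0=(\|\cdot\|^2+\varepsilon^2|\cdot|^2)^{1/2}$. The near-minimizers do concentrate, but in the metric $|\cdot|$, which is weaker than the norm. Indeed $|Sx|=\frac12|x|$ and $\|Sx\|=\|x\|$, so the shift is nonexpansive for $q_0$ and still has no fixed point in $\Delta$. With $x_n=\frac1n(e_1+\dots+e_n)$ we have $x_*=0$ and $r=1$, and Lemma 1 gives $\varphi(y)^2=4+\varepsilon^2|y|^2$ on $\Delta$. The infimum $2$ is approached along $e_m$ and is not attained. The sublevel sets drift to $0\notin\Delta$. This is the exact point of failure: they shrink in $|\cdot|$, but not in norm.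

**Example 2 (what $N$ does about the drift).** Keep $r=1$ and $x_*=0$. We shall see in Lemma 4 that $N(x_n-y)$ tends to $n(y)=\sup_k\gamma_k(1+\|R_ky\|)$. Let $v=e_m$ with $m\ge3$, a point far along the drift, let $z=e_2$, and let $w=(1-t)v+tz$ with $0<t\le\frac27$. Then $n(v)=2\gamma_m$ and $n(z)=2\gamma_2=\frac32$. For $w$, the indices $k\le2$ give at most $\frac32$, the indices $3\le k\le m$ give at most $\gamma_m(2-t)$, with equality at $k=m$, and the indices $k>m$ give at most $1$. As $\gamma_m(2-t)\ge\frac78\cdot\frac{12}7=\frac32$, we get $n(w)=\gamma_m(2-t)$ and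
$$(1-t)n(v)+tn(z)-n(w)=t\big(\tfrac32-\gamma_m\big)\ge\tfrac t2 .$$
So convexity of $n$ is strict along the segment, by an amount linear in $t$ that does not degenerate as $m\to\infty$. The reason is that the supremum at $w$ sits at a far index, where $z$ has no mass left, while $n(z)$ itself sees the mass of $z$ through an early index. Suppose now that $v$ is almost a minimizer of $\varphi$ and that $\varphi(z)$ is not much above the minimum. Then such a gain would put $\varphi(w)$ below the minimum, a contradiction.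

Two conditions are hidden here. The first is that $\varphi(z)$ be close to the minimum. The second is that $v$ be close to $x_*$ on an initial block of coordinates.

**Example 3 (no gain when $v$ is far from $x_*$).** Let $r=1$, $x_*=0$, $v=3e_1$ and $z=3e_1+e_2$. For $w=3e_1+te_2$ with $0\le t\le1$, the index $k=1$ gives $\frac12(4+t)$, the index $k=2$ gives $\frac34(1+t)\le\frac32$, and the others give less than $1$. So $n(w)=2+\frac t2$ is affine in $t$: there is no gain.

For $p=\|\cdot\|$ one could hope that $v$ is near $x_*$, as in Proposition 1. For general $p$ this is false.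

**Example 4 (the near-minimizers need not approach $x_*$).** Let $p(x)=\|x\|+2|\sum_kx_k|$ and $x_n=e_n$, so $x_*=0$. Then $\lim_np(x_n-y)=1+\|y\|+2|1-\sum_ky_k|$, which is $3$ at $y=0=x_*$ and $2$ at $y=e_1$. For the norm $q$ of Theorem 1, $p\le q\le p+2\varepsilon\|\cdot\|$ gives $\lim_nq(e_n-0)\ge3$ and $\lim_nq(e_n-e_1)\le2+4\varepsilon$. So for $\varepsilon<\frac14$ the point $e_1$ beats $x_*$.

The proof secures the two conditions as follows. The first is met by working with all approximate fixed point sequences at once, in a set where none of them does noticeably worse than an optimal constant $V$. For the second, one penalizes sequences whose limit $x_*$ is far from a prescribed point $a$. The near-minimizers of the penalized problem concentrate at a point $f(a)$, and Schauder's theorem supplies an $a$ with $f(a)=a$.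

## 4. The compact metric $|\cdot|$, the limit of $N$, and uniform convexity

From now on $p$ and $\varepsilon$ are as in Theorem 1. Put $P=p+\varepsilon N$, fix $\beta>0$ with $q\le\beta\|\cdot\|$, and let $\kappa=1/\sqrt2$. By (1), $\varepsilon|x|\le\varepsilon N(x)\le P(x)$, so $q^2=P^2+\varepsilon^2|\cdot|^2\le2P^2$, that is,
$$P\ge\kappa q.\tag{2}$$

**Lemma 3.** Let $B\subset\ell_1$ be nonempty, bounded and convex, and let $\overline B$ be its weak* closure. Then $\overline B$ is convex, and $|a-b|$ is a metric on $\overline B$ that induces the weak* topology and makes $\overline B$ compact; with this metric $\overline B$ is affinely isometric to a norm-compact convex subset of $\ell_2$. Moreover, for $L\ge1$ and $u\in\ell_1$,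
$$\|Q_Lu\|\le2^L|u|.\tag{3}$$

*Proof.* The closure of a convex set in a linear topology is convex, and $\overline B$ is bounded, hence weak* compact by Banach–Alaoglu. The map $J x=(2^{-k}x_k)_k$ from $\ell_1$ to $\ell_2$ is linear and injective, with $\|Jx\|_{\ell_2}=|x|$. On a set where $\|x\|\le D$ we have $\sum_{k\ge K}4^{-k}|x_k|^2\le4^{-K}D^2$. So coordinatewise convergence of bounded nets implies convergence in $|\cdot|$, that is, $J$ is weak*-to-norm continuous on bounded sets. A continuous injection of the compact space $\overline B$ into a Hausdorff space is a homeomorphism onto its image, and the image is convex because $J$ is linear. For (3), $\|Q_Lu\|=\sum_{k<L}2^k\big(2^{-k}|u_k|\big)\le\sum_{k<L}2^k|u|\le2^L|u|$. $\square$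

**Lemma 4.** In the situation of Lemma 1, for every $y\in\ell_1$,
$$\lim_nN(x_n-y)=\sup_k\gamma_k\big(r+\|R_k(x_*-y)\|\big).$$

*Proof.* For each $k$, $\liminf_nN(x_n-y)\ge\lim_n\gamma_k\|R_k(x_n-y)\|=\gamma_k(r+\|R_k(x_*-y)\|)$ by Lemma 1. Take the supremum over $k$. Conversely, with $u_n=x_n-x_*$,
$$N(x_n-y)\le\sup_k\gamma_k\big(\|u_n\|+\|R_k(x_*-y)\|\big)\le\sup_k\gamma_k\big(r+\|R_k(x_*-y)\|\big)+\big|\|u_n\|-r\big| .\qquad\square$$

**Lemma 5.** For all $u,u'\in\ell_1$: $\;2q(u)^2+2q(u')^2-4q\big(\tfrac{u+u'}2\big)^2\ge\varepsilon^2|u-u'|^2$.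

*Proof.* The part of the left side coming from $\varepsilon^2|\cdot|^2$ equals $\varepsilon^2(2|u|^2+2|u'|^2-|u+u'|^2)=\varepsilon^2|u-u'|^2$, by the parallelogram law. The part coming from $P^2$ is nonnegative, since $4P(\frac{u+u'}2)^2\le(P(u)+P(u'))^2\le2P(u)^2+2P(u')^2$. $\square$

## 5. Approximate fixed point sequences and the numbers $V(B)$

Let $C\ne\emptyset$ be closed, bounded and convex and let $T:C\to C$ be nonexpansive for $q$. We must find a fixed point.

**Definition.** $\mathfrak B(C)$ is the family of nonempty closed convex sets $B\subset C$ with $T(B)\subset B$. For $B\in\mathfrak B(C)$, $\mathcal A(B)$ is the set of sequences $x=(x_n)$ in $B$ such that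

* $q(x_n-Tx_n)\to0$;
* $x_n\to x_*\in\ell_1$ coordinatewise;
* $\|x_n-x_*\|\to r_x$ for some $r_x\ge0$;
* $\pi_x(y)=\lim_np(x_n-y)$ exists for all $y\in\ell_1$.

If $B'\subset B$ are in $\mathfrak B(C)$, then $\mathcal A(B')\subset\mathcal A(B)$.

*The set $\mathcal A(B)$ is nonempty.* Lemma 2 gives $x_n\in B$ with $q(x_n-Tx_n)\to0$. Pass to a subsequence that converges coordinatewise, and to a further one along which $\|x_n-x_*\|$ converges. The functions $y\mapsto p(x_n-y)$ have a common Lipschitz constant, because $|p(x_n-y)-p(x_n-y')|\le p(y-y')$, and they are pointwise bounded. A diagonal argument makes them converge on a countable dense subset of $\ell_1$, and the common Lipschitz constant then makes them Cauchy at every $y\in\ell_1$.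

For $x\in\mathcal A(C)$ and $y\in\ell_1$ put
$$n_x(y)=\sup_k\gamma_k\big(r_x+\|R_k(x_*-y)\|\big),\qquad P_x(y)=\pi_x(y)+\varepsilon n_x(y),\qquad\varphi_x(y)=\lim_nq(x_n-y).$$
The last limit exists: $|x_n-y|\to|x_*-y|$ by Lemma 3 (weak* continuity on bounded sets) and $P(x_n-y)\to P_x(y)$ by Lemma 4, so
$$\varphi_x(y)=\big(P_x(y)^2+\varepsilon^2|x_*-y|^2\big)^{1/2}.\tag{4}$$

**Lemma 6.** Let $x\in\mathcal A(C)$. The functions $\pi_x$, $n_x$, $\varphi_x$ are convex, $\varphi_x$ is $1$-Lipschitz for $q$, and

* $\varphi_x(Ty)\le\varphi_x(y)$ for $y\in C$;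
* $q(y-y')\le\varphi_x(y)+\varphi_x(y')$ for all $y,y'$.

Consequently, let $B\in\mathfrak B(C)$, let $\mathcal A'\subset\mathcal A(B)$ be nonempty, let $c_x$ $(x\in\mathcal A')$ be constants, and suppose that $\Psi=\sup_{x\in\mathcal A'}(\varphi_x-c_x)$ is finite on $B$. Then every nonempty sublevel set $\{y\in B:\Psi(y)\le c\}$ belongs to $\mathfrak B(C)$.

*Proof.* The functions $\pi_x$ and $\varphi_x$ are pointwise limits of convex functions, $n_x$ is a supremum of convex functions, and $\varphi_x$ is a limit of functions that are $1$-Lipschitz for $q$. Next, $q(x_n-Ty)\le q(x_n-Tx_n)+q(Tx_n-Ty)\le q(x_n-Tx_n)+q(x_n-y)$, and $q(y-y')\le q(x_n-y)+q(x_n-y')$; let $n\to\infty$. For the last part, $\Psi$ is convex and $1$-Lipschitz for $q$ as a finite supremum of such functions, and $\Psi(Ty)\le\Psi(y)$ on $B$. So a sublevel set is closed, convex and mapped into itself by $T$. $\square$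

**Definition.** For $B\in\mathfrak B(C)$,
$$\Psi_B=\sup_{x\in\mathcal A(B)}\varphi_x,\qquad V(B)=\inf_B\Psi_B,\qquad V_0(C)=\inf\{V(B):B\in\mathfrak B(C)\}.$$

If $x\in\mathcal A(B)$ and $y\in B$, then $\varphi_x(y)\le\operatorname{diam}_q(B)$, so $\Psi_B$ is finite on $B$ and
$$V(B)\le\operatorname{diam}_q(B).\tag{5}$$

*Example.* If $T$ has a fixed point $b$, then $\{b\}\in\mathfrak B(C)$ and $V(\{b\})=0$, so $V_0(C)=0$. For contrast, form the same numbers for the shift on $\Delta$ with $\|\cdot\|$ in place of $q$. If $\|x_n-Sx_n\|\to0$ and $x_n\to x_*$ coordinatewise, then $x_*=Sx_*$, so $x_*=0$ and $r_x=1$. By Lemma 1 the limit function equals $1+\|y\|=2$ on $\Delta$. Every invariant set gets the value $2$.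

**Proposition 2.** $V_0(C)=0$ for every such $C$ and $T$.

**Proposition 2 implies the FPP.** This is where completeness enters. Put $B_0=C$. Given $B_{n-1}\in\mathfrak B(C)$, apply Proposition 2 to $B_{n-1}$ and $T|_{B_{n-1}}$: there is $B'\in\mathfrak B(B_{n-1})$ with $V(B')<\frac1n$. Let $B_n=\{y\in B':\Psi_{B'}(y)\le\frac1n\}$. It is nonempty, so $B_n\in\mathfrak B(C)$ by Lemma 6. For $y,y'\in B_n$ and any $x\in\mathcal A(B')$ we have $q(y-y')\le\varphi_x(y)+\varphi_x(y')\le\frac2n$. So $(B_n)$ is a decreasing sequence of nonempty closed sets with diameters tending to $0$, and its intersection is one point $y_0$. As $T(B_n)\subset B_n$ for all $n$, $Ty_0$ lies in every $B_n$, so $Ty_0=y_0$.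

Sections 6 to 8 prove Proposition 2. Suppose, for contradiction, that $V:=V_0(C)>0$. Let $D=\sup_C\|\cdot\|$. For $x\in\mathcal A(C)$ and $y\in C$, Lemma 1 with $k=1$ gives
$$r_x+\|x_*-y\|=\lim_n\|x_n-y\|\le2D.\tag{6}$$
Fix
$$\sigma=\frac V{7\beta},\qquad j\ge1\text{ with }2D(1-\gamma_j)\le\frac\sigma4,\qquad\eta=\min\Big\{V,\frac{\kappa\varepsilon\sigma}8\Big\}.$$
The number $\sigma$ will measure the mass of a point $z$ beyond index $j$, and $\eta$ is the slack we allow above the optimal value $V$.

## 6. Penalized suprema and an equilibrium between near-minimizers and weak* limits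

**Step 1. A set on which no sequence exceeds $V+\eta$.** This step is for the first condition of Section 3: at every point of the set, every $\varphi_x$ is at most slightly above the optimum. Choose $B_1\in\mathfrak B(C)$ with $V(B_1)<V+\eta$ and put
$$B=\{y\in B_1:\Psi_{B_1}(y)\le V+\eta\}\in\mathfrak B(C).$$
Since $\mathcal A(B)\subset\mathcal A(B_1)$,
$$\varphi_x(y)\le V+\eta\qquad\text{for all }x\in\mathcal A(B),\ y\in B.\tag{7}$$
On the other hand every $E\in\mathfrak B(C)$ has $V(E)\ge V$. So on $B$ the supremum $\Psi_B$ is nearly constant, and by itself it says nothing about where the nearly maximal sequences have their limits. That is the business of the next two steps.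

**Step 2. Penalized functionals and their concentration.** The aim is to favor sequences with $x_*$ near a given point $a$, and to show that near-minimizers then concentrate at one point. For $M\in\mathbb N$, $a\in\overline B$ and $y\in B$ put
$$\Psi_a(y)=\sup_{x\in\mathcal A(B)}\big[\varphi_x(y)-M|x_*-a|\big],\qquad I(a)=\inf_B\Psi_a,\qquad E_{a,s}=\{y\in B:\Psi_a(y)\le I(a)+s\}\quad(s>0).$$
By (7), $\Psi_a\le V+\eta$ on $B$. For any fixed $x\in\mathcal A(B)$, $\Psi_a\ge-M|x_*-a|$, so $I(a)>-\infty$. Hence $E_{a,s}\ne\emptyset$, and $E_{a,s}\in\mathfrak B(C)$ by Lemma 6 with $c_x=M|x_*-a|$.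

*Claim.* For $y,y'\in E_{a,s}$,
$$|y-y'|\le\omega(s):=\frac4\varepsilon\sqrt{s(V+\eta+s)} .$$
This bound depends neither on $a$ nor on $M$.

To see this, let $m=\frac{y+y'}2\in B$. As $\Psi_a(m)\ge I(a)$, there is $x\in\mathcal A(B)$ with $\varphi_x(m)-M|x_*-a|\ge I(a)-s$. Put $c=I(a)+M|x_*-a|$. Then $\varphi_x(m)\ge c-s$, and with (7) $c\le V+\eta+s$. Since $y,y'\in E_{a,s}$, we also have $0\le\varphi_x(y)\le c+s$ and $0\le\varphi_x(y')\le c+s$. Apply Lemma 5 to $u=x_n-y$ and $u'=x_n-y'$ and let $n\to\infty$:
$$\varepsilon^2|y-y'|^2\le2\varphi_x(y)^2+2\varphi_x(y')^2-4\varphi_x(m)^2\le4(c+s)^2-4\max(c-s,0)^2 .$$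
If $c\ge s$, the right side is $16cs$. If $c<s$, then $0\le c+s<2s$ and it is at most $16s^2$. In both cases it is at most $16s(V+\eta+s)$, which is the claim.

**Step 3. Equilibrium.** The aim is a point $a$ at which the near-minimizers and the limits of their own sequences both concentrate. Fix $M$. The weak* closures of the sets $E_{a,s}$, $s\downarrow0$, are nested, nonempty and compact, and their $|\cdot|$-diameter is at most $\omega(s)\to0$, since $|\cdot|$ is weak* continuous on bounded sets. Let $f(a)\in\overline B$ be their unique common point.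

*The map $f$ is continuous for $|\cdot|$.* Let $M|a-b|\le\theta$. Then $|\Psi_a-\Psi_b|\le\theta$ on $B$, so $|I(a)-I(b)|\le\theta$. If $y\in E_{b,s}$, then $\Psi_a(y)\le\Psi_b(y)+\theta\le I(b)+s+\theta\le I(a)+s+2\theta$; so $E_{b,s}\subset E_{a,s+2\theta}$. Thus $f(a)$ and $f(b)$ both lie in the weak* closure of $E_{a,s+2\theta}$, and $|f(a)-f(b)|\le\omega(s+2\theta)$ for all $s>0$. As $\omega(s+2\theta)\to0$ when $s,\theta\to0$, $f$ is continuous.

By Lemma 3, $\overline B$ is affinely isometric to a norm-compact convex subset of $\ell_2$, so Schauder's theorem gives $a=a_M\in\overline B$ with $f(a)=a$. Then $a$ lies in the weak* closure of every $E_{a,s}$. So does $x_*$ whenever $x\in\mathcal A(E_{a,s})$, as $x_*$ is a weak* limit of points of $E_{a,s}$. Therefore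
$$|y-a|\le\omega(s)\quad(y\in E_{a,s}),\qquad|x_*-a|\le\omega(s)\quad(x\in\mathcal A(E_{a,s})).\tag{8}$$

*The penalty has not lowered the value below $V$.* Let $x\in\mathcal A(E_{a,s})\subset\mathcal A(B)$ and $y\in E_{a,s}$. By the definition of $\Psi_a$ and (8),
$$\varphi_x(y)\le\Psi_a(y)+M|x_*-a|\le I(a)+s+M\omega(s).$$
Hence $V\le V(E_{a,s})\le I(a)+s+M\omega(s)$. Let $s\to0$ with $M$ fixed:
$$I(a_M)\ge V\qquad\text{for every }M.\tag{9}$$
This is what the fixed point of $f$ buys: the sequences living in $E_{a,s}$ pay almost no penalty, so the minimality of $V$ applies to $E_{a,s}$ itself.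

## 7. A point with mass in the tail, and the choice of constants

**Step 4. The data $z,L,t,M,s$ and the sequence $x$.** This step sets up the segment from a near-minimizer $v$ to a point $z$ with a definite tail, as in Example 2, and a sequence $x$ that is nearly maximal at a point of the segment and whose limit agrees with $v$ on the first coordinates. By compactness of $\overline B$ there are $a_\infty\in\overline B$ and a subsequence of $M\to\infty$ along which $|a_M-a_\infty|\to0$.

*There is $z\in B$ with $\|R_j(z-a_\infty)\|\ge\sigma$.* Suppose not, and take $x\in\mathcal A(B)$. Then $\|R_j(x_n-x_m)\|<2\sigma$ for all $n,m$, and $\|Q_j(x_n-x_m)\|\to0$ as $n,m\to\infty$, because $(x_n)$ converges coordinatewise. So for some $m$ we have $\varphi_x(x_m)\le\beta\limsup_n\|x_n-x_m\|\le3\beta\sigma$. The set $E=\{y\in B:\varphi_x(y)\le3\beta\sigma\}$ contains $x_m$, so $E\in\mathfrak B(C)$ by Lemma 6, and also by Lemma 6 its $q$-diameter is at most $6\beta\sigma$. With (5), $V\le V(E)\le6\beta\sigma<7\beta\sigma=V$, a contradiction.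

Fix such a $z$. Choose $L>j$ with
$$\|R_Lz\|\le\frac\sigma{16},\qquad\|R_L(z-a_\infty)\|\le\frac\sigma{16}.$$
Put $\Delta_L=\gamma_L-\gamma_{L-1}\in(0,1)$, and choose $t\in(0,\frac18]$ with
$$(4D+\sigma)t\le\frac{\Delta_LV}{8\beta}.\tag{10}$$
Now choose $M$ in the subsequence, large enough, and then $s>0$, small enough, so that
$$2^L\Big(\frac{2\eta}M+|a_M-a_\infty|\Big)\le\frac\sigma{16},\qquad2^L\Big(\frac{2\eta}M+\omega(s)\Big)\le\frac{\Delta_LV}{16\beta},\qquad s\le\min\Big\{\eta,\frac V4,\frac{\kappa\varepsilon t\sigma}{16}\Big\}.\tag{11}$$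
For the second condition one first takes $M$ with $2^L\cdot2\eta/M$ strictly below the bound; then $\omega(s)\to0$ does the rest.

Write $a=a_M$ and $I=I(a)$. Take any $v\in E_{a,s}$ and put $m=(1-t)v+tz\in B$. As $\Psi_a(m)\ge I$, there is $x\in\mathcal A(B)$ such that, with $h=M|x_*-a|$,
$$\varphi_x(m)-h\ge I-s,\qquad\varphi_x(v)-h\le I+s,\qquad\varphi_x(z)-h\le V+\eta\le I+\eta.\tag{12}$$
The second inequality holds because $v\in E_{a,s}$, and the third follows from (7), $h\ge0$ and (9).

*The limit $x_*$ is near $a$, hence near $v$, on the first coordinates.* By (12), (7) and (9), $h\le\varphi_x(m)-I+s\le V+\eta-I+s\le\eta+s\le2\eta$. So $|x_*-a|\le2\eta/M$. With $|v-a|\le\omega(s)$ from (8), with (3) and with (11),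
$$\|Q_L(x_*-a_\infty)\|\le\frac\sigma{16},\qquad\theta:=\|Q_L(x_*-v)\|\le\frac{\Delta_LV}{16\beta}.\tag{13}$$

*The tail of $x_n-v$ is not small.* By (9), (12), convexity of $\varphi_x$ and (7),
$$V-s\le I+h-s\le\varphi_x(m)\le(1-t)\varphi_x(v)+t\varphi_x(z)\le\varphi_x(v)+t(V+\eta).$$
Here $s\le\frac V4$ and $t(V+\eta)\le\frac18\cdot2V=\frac V4$, so $\varphi_x(v)\ge\frac V2$. Since $\varphi_x(v)\le\beta\lim_n\|x_n-v\|=\beta(r_x+\|v-x_*\|)$ by Lemma 1, and $\|v-x_*\|=\theta+\|R_L(v-x_*)\|$,
$$r_x+\|R_L(v-x_*)\|\ge\frac V{2\beta}-\theta.\tag{14}$$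

## 8. A linear gain in $n_x$ along the segment $[v,z]$

**Step 5. The gain.** This step turns the computation of Example 2 into a general estimate. Write $r=r_x$ and
$$g=(1-t)n_x(v)+tn_x(z)-n_x(m).$$
*Claim.* $g\ge\frac{t\sigma}2$.

Since $n_x(m)$ is the supremum over $k$ of $\gamma_k(r+\|R_k(m-x_*)\|)$, it suffices to show for every $k$ that
$$\gamma_k\big(r+\|R_k(m-x_*)\|\big)\le(1-t)n_x(v)+tn_x(z)-\frac{t\sigma}2.\tag{15}$$

*Case $k\ge L$: far indices do not see $z$, but $n_x(z)$ does.* By the choice of $z$ and $L$, $\|(R_j-R_L)(z-a_\infty)\|=\|R_j(z-a_\infty)\|-\|R_L(z-a_\infty)\|\ge\sigma-\frac\sigma{16}$. The operator $R_j-R_L$ keeps only coordinates with index less than $L$, so by (13) $\|(R_j-R_L)(z-x_*)\|\ge\sigma-\frac{2\sigma}{16}$. Add $\|R_L(z-x_*)\|\ge\|R_Lx_*\|-\|R_Lz\|\ge\|R_Lx_*\|-\frac\sigma{16}$: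
$$\|R_j(z-x_*)\|\ge\|R_Lx_*\|+\frac{13\sigma}{16}.$$
By (6), $r+\|R_j(z-x_*)\|\le2D$, so replacing the factor $\gamma_j$ by $1$ costs at most $2D(1-\gamma_j)\le\frac{4\sigma}{16}$:
$$n_x(z)\ge\gamma_j\big(r+\|R_j(z-x_*)\|\big)\ge r+\|R_j(z-x_*)\|-2D(1-\gamma_j)\ge r+\|R_Lx_*\|+\frac{9\sigma}{16}.$$
On the other hand $\|R_k(z-x_*)\|\le\|R_L(z-x_*)\|\le\|R_Lx_*\|+\frac\sigma{16}$. As $m-x_*=(1-t)(v-x_*)+t(z-x_*)$ and $\gamma_k\le1$,
$$\gamma_k\big(r+\|R_k(m-x_*)\|\big)\le(1-t)\gamma_k\big(r+\|R_k(v-x_*)\|\big)+t\Big(r+\|R_Lx_*\|+\frac\sigma{16}\Big)\le(1-t)n_x(v)+t\Big(n_x(z)-\frac{8\sigma}{16}\Big),$$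
which is (15).

*Case $k<L$: early indices lose because of the smaller factor.* Here $\gamma_k\le\gamma_{L-1}$, and $\|m-x_*\|\le\|v-x_*\|+t\|z-v\|\le\|v-x_*\|+2Dt$. So
$$\gamma_k\big(r+\|R_k(m-x_*)\|\big)\le\gamma_{L-1}\big(r+\|v-x_*\|+2Dt\big)\le\gamma_{L-1}\big(r+\|R_L(v-x_*)\|\big)+\theta+2Dt.$$
Also $n_x(v)\le r+\|x_*-v\|\le2D$ by (6), and $n_x(z)\ge0$, so
$$(1-t)n_x(v)+tn_x(z)\ge n_x(v)-2Dt\ge\gamma_L\big(r+\|R_L(v-x_*)\|\big)-2Dt.$$
By (14), $\Delta_L<1$, (13) and (10), the last expression exceeds the previous bound by at least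
$$\Delta_L\Big(\frac V{2\beta}-\theta\Big)-\theta-4Dt\ge\frac{\Delta_LV}{2\beta}-2\theta-4Dt\ge\frac{3\Delta_LV}{8\beta}-4Dt\ge\frac{t\sigma}2,$$
the final inequality because $4Dt+\frac{t\sigma}2\le(4D+\sigma)t\le\frac{\Delta_LV}{8\beta}$. This is (15) again, and the claim is proved. Here it mattered that $\theta$ is small: without this, early indices may carry the supremum, as in Example 3.

**Step 6. Contradiction.** This step transfers the gain from $n_x$ to $\varphi_x$ and compares with (12). Put $A=(1-t)P_x(v)+tP_x(z)$. Since $\pi_x$ is convex and $P_x=\pi_x+\varepsilon n_x$,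
$$A\ge P_x(m)+\varepsilon g .$$
Let $b=|x_*-m|\le(1-t)|x_*-v|+t|x_*-z|$, and consider $F(\alpha)=\sqrt{\alpha^2+\varepsilon^2b^2}$, which is convex, and nondecreasing on $[0,\infty)$. By (4), $F(P_x(m))=\varphi_x(m)$. Letting $n\to\infty$ in $P(x_n-m)\ge\kappa q(x_n-m)$, which is (2), we get $P_x(m)\ge\kappa\varphi_x(m)$. Since $\varphi_x(m)\ge V-s>0$, we have $P_x(m)>0$, so $F$ is differentiable at $P_x(m)$ with derivative
$$F'(P_x(m))=\frac{P_x(m)}{\varphi_x(m)}\ge\kappa .$$
Since $F$ is nondecreasing on $[0,\infty)$ and lies above its tangent at $P_x(m)$,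
$$\varphi_x(m)+\kappa\varepsilon g\le F\big(P_x(m)+\varepsilon g\big)\le F(A)=\sqrt{A^2+\varepsilon^2b^2}.$$
The bound for $b$ and the triangle inequality in $\mathbb R^2$ for the vectors $(P_x(v),\varepsilon|x_*-v|)$ and $(P_x(z),\varepsilon|x_*-z|)$ give $\sqrt{A^2+\varepsilon^2b^2}\le(1-t)\varphi_x(v)+t\varphi_x(z)$. So
$$\varphi_x(m)+\kappa\varepsilon g\le(1-t)\varphi_x(v)+t\varphi_x(z).$$
By (12) the right side is at most $(1-t)(I+h+s)+t(I+h+\eta)=I+h+(1-t)s+t\eta$, while $\varphi_x(m)\ge I+h-s$. Subtracting, and using $s\le\frac{\kappa\varepsilon t\sigma}{16}$ and $\eta\le\frac{\kappa\varepsilon\sigma}8$,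
$$\kappa\varepsilon g\le2s+t\eta\le\frac{\kappa\varepsilon t\sigma}8+\frac{\kappa\varepsilon t\sigma}8=\frac{\kappa\varepsilon t\sigma}4 .$$
Hence $g\le\frac{t\sigma}4$, which contradicts $g\ge\frac{t\sigma}2>0$. So $V_0(C)=0$. Proposition 2 is proved, and with it Theorem 1. $\blacksquare$

## 9. Subspaces of $\ell_1$-sums of finite-dimensional spaces

Nowhere in Sections 4 to 8 was a lower bound for $p$ used, and points outside $C$, such as $x_*$ and $a$, entered only through $\|\cdot\|$, $N$ and $|\cdot|$. This gives a stronger statement, not needed for the question on $\ell_1$.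

Let $F_k$ be finite-dimensional normed spaces and let $Z=(\bigoplus_kF_k)_{\ell_1}$ be the space of sequences $z=(z_k)$ with $z_k\in F_k$ and $\|z\|=\sum_k\|z_k\|<\infty$. A subset $\mathcal D$ of a metric space $Y$ is *homotopy dense* if there is a continuous $H:Y\times[0,1]\to Y$ with $H(y,0)=y$ and $H(y,\tau)\in\mathcal D$ for all $\tau\in(0,1]$. For example, $(0,1)$ is homotopy dense in $[0,1]$ by $H(y,\tau)=(1-\tau)y+\frac\tau2$.

**Theorem 2.** Let $Z=(\bigoplus_kF_k)_{\ell_1}$ with all $F_k$ finite-dimensional normed spaces, and let $X$ be any closed subspace of $Z$ (for example $X=\ell_1$, or any closed subspace of $\ell_1$). Let $R_k$ denote the block tail projections, $N(z)=\sup_k\gamma_k\|R_kz\|$ and $|z|=(\sum_k4^{-k}\|J_kz_k\|_2^2)^{1/2}$, where $J_k:F_k\to\ell_2^{\dim F_k}$ are linear injections with $\|J_k\|\le1$.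

1. For every continuous seminorm $p$ on $X$ and every $\varepsilon>0$, the function $q_{p,\varepsilon}=\big((p+\varepsilon N)^2+\varepsilon^2|\cdot|^2\big)^{1/2}$ is an equivalent norm on $X$ with the FPP.
2. Define $\mathcal P(X)$, $\rho$ and $\mathcal P_{FPP}(X)$ as for $\ell_1$. Put $H(p,0)=p$ and $H(p,\varepsilon)=q_{p,\varepsilon}$ for $\varepsilon\in(0,1]$. Then $H:\mathcal P(X)\times[0,1]\to\mathcal P(X)$ satisfies $\rho(H(p,\varepsilon),H(p',\varepsilon'))\le\rho(p,p')+2|\varepsilon-\varepsilon'|$, and $H(p,\varepsilon)\in\mathcal P_{FPP}(X)$ for all $\varepsilon\in(0,1]$. Thus $\mathcal P_{FPP}(X)$ is homotopy dense in $\mathcal P(X)$.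

*Proof of part 1.* We first rebuild the tools of Sections 1 and 4, and then go through the argument of Sections 5 to 8.

**Inequalities between the norms.** We have $|z|\le\sum_k2^{-k}\|J_kz_k\|_2\le\sum_k2^{-k}\|z_k\|\le\frac12\|z\|\le N(z)\le\|z\|$, so (1) holds on $Z$. Write $q=q_{p,\varepsilon}$ and $P=p+\varepsilon N$ on $X$. As before, $\varepsilon|\cdot|\le\varepsilon N\le P$ gives (2). As a Euclidean combination, $q$ is a seminorm. It satisfies $q\ge\varepsilon N\ge\frac\varepsilon2\|\cdot\|$, and $q\le\beta\|\cdot\|$ for some $\beta$, because $p$ is continuous. So $q$ is an equivalent norm on $X$. Since $X$ is closed in $Z$, closed subsets of $X$ are complete for $q$.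

**The weak* topology and the metric.** $Z$ is the dual of the separable space $(\bigoplus_kF_k^*)_{c_0}$, in which the finitely supported elements are dense. So on bounded sets weak* convergence is convergence in each block, and bounded sequences have weak* convergent subsequences. The linear map $z\mapsto(2^{-k}J_kz_k)_k$ into the Hilbert space $(\bigoplus_k\ell_2^{\dim F_k})_{\ell_2}$ is injective, and the norm of the image is $|z|$. If $\|z\|\le D$, then $\sum_{k\ge K}4^{-k}\|J_kz_k\|_2^2\le4^{-K}D^2$, so the map is weak*-to-norm continuous on bounded sets. Lemma 3 follows as before, with this Hilbert space in place of $\ell_2$ and with $\overline B\subset Z$ the weak* closure in $Z$. In place of (3), let $d_k$ be the norm of the inverse of $J_k:F_k\to J_k(F_k)$ (put $d_k=0$ if $F_k=\{0\}$). Then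
$$\|Q_Lz\|=\sum_{k<L}\|z_k\|\le\sum_{k<L}d_k\|J_kz_k\|_2\le c_L|z|,\qquad c_L=\sum_{k<L}2^kd_k .$$

**The limit formulas and convexity.** The proof of Lemma 1 used that $\|\cdot\|$ is additive over disjoint sets of coordinates and that $\|Q_lu_n\|\to0$. Both hold with blocks in place of coordinates, the second because convergence in each of finitely many blocks is norm convergence of $Q_lu_n$. So Lemmas 1 and 4 hold for $x_n,x_*,y\in Z$. Lemma 5 used the parallelogram law for $|\cdot|$ and the seminorm property of $P$, so it holds on $X$. Lemma 2 holds on $X$ because the sets $B$ are complete.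

**Sequences and functions.** Let $C\subset X$ be nonempty, closed, bounded and convex and let $T:C\to C$ be nonexpansive for $q$. In the definition of $\mathcal A(B)$ the points $x_n$ lie in $B\subset X$, the limit $x_*$ lies in $Z$, and $\pi_x(y)=\lim_np(x_n-y)$ is required only for $y\in X$. This is meaningful, since $x_n-y\in X$. The diagonal argument works because $X$, as a subset of the separable space $Z$, is separable, and $p$ is Lipschitz for $\|\cdot\|$. For $y\in X$ the quantities $n_x(y)$ and $|x_*-y|$ are computed in $Z$, and (4) holds. The proof of Lemma 6 concerns only points of $X$ and convexity, so it stands, and so do (5) and the derivation of the FPP from Proposition 2.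

**Steps 1 to 6.** Formula (6) is Lemma 1. Step 1 uses only sublevel sets. In Steps 2 and 3 the points $a$, $b$, $f(a)$, $x_*$ lie in $Z$ and enter only through $|\cdot|$. The concentration claim applies Lemma 5 to the differences $x_n-y$ and $x_n-y'$, which lie in $X$, and Schauder's theorem is applied to a compact convex set in a Hilbert space. So (7), (8) and (9) hold. In Step 4 the points $v,z,m$ lie in $B\subset X$ and $a_\infty\in Z$. The existence of $z$ uses $q\le\beta\|\cdot\|$ on the differences $x_n-x_m\in X$, the convergence $\|Q_j(x_n-x_m)\|\to0$, and Lemma 6. In (11) replace $2^L$ by $c_L$; then (12), (13) and (14) follow in the same way, (14) using $q\le\beta\|\cdot\|$ on $x_n-v\in X$. Step 5 is a computation in $Z$ with $\|\cdot\|$ and the block projections $R_k$. It uses additivity of $\|\cdot\|$ over disjoint blocks, the triangle inequality, and (6), (10), (13), (14). It does not matter that $R_k$ may map $X$ outside $X$, since $p$ is not evaluated there. Step 6 uses the convexity of $\pi_x$ on $X$ at the points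 $v,z,m$, together with (2), (4) and (12). The contradiction is the same, so $q_{p,\varepsilon}$ has the FPP.

*Proof of part 2.* By part 1, $H(p,\varepsilon)\in\mathcal P_{FPP}(X)$ for $\varepsilon\in(0,1]$, and $H(p,0)=p$; so $H$ takes values in $\mathcal P(X)$. The number $H(p,\varepsilon)(x)$ is the Euclidean norm of $(p(x)+\varepsilon N(x),\varepsilon|x|)\in\mathbb R^2$, also for $\varepsilon=0$. The difference of the Euclidean norms of two vectors is at most the norm of their difference, hence at most the sum of the absolute values of the entries of that difference: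
$$|H(p,\varepsilon)(x)-H(p',\varepsilon')(x)|\le|p(x)-p'(x)|+|\varepsilon-\varepsilon'|\big(N(x)+|x|\big)\le|p(x)-p'(x)|+2|\varepsilon-\varepsilon'|\,\|x\| .$$
The supremum over $\|x\|\le1$ gives the stated estimate. In particular $H$ is continuous, so $\mathcal P_{FPP}(X)$ is homotopy dense in $\mathcal P(X)$. $\square$
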